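\title{Representable semilattice-ordered residuated semigroups are not finitely axiomatizable}

\begin{abstract}
We consider algebras of binary relations, all contained in a reflexive and transitive relation, under intersection, composition and one or both residuals of composition. We prove that the classes of algebras representable in this way cannot be axiomatized by finitely many first-order sentences, and that this persists when union, the empty relation or the greatest relation are added. The counterexamples are finite algebras $A_n$ of down-sets of ordered monoids. One inequality of $A_n$ forces, in any representation, an infinite walk along which a counter must increase at every step, and the counter of $A_n$ has only $n$ values. In a nonprincipal ultraproduct of the $A_n$ the counter does not run out, and we build a representation step by step.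
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $U$ be a set and let $W\subseteq U\times U$ be a reflexive and transitive relation on $U$. For $x,y\subseteq W$ define
\begin{align*}
x\cdot y&=x\cap y,\\
x;y&=\{(u,v):\exists w\,((u,w)\in x\text{ and }(w,v)\in y)\},\\
x\setminus y&=\{(u,v)\in W:\forall w\,((w,u)\in x\Rightarrow(w,v)\in y)\},\\
y/x&=\{(u,v)\in W:\forall w\,((v,w)\in x\Rightarrow(u,w)\in y)\}.
\end{align*}
All four are subsets of $W$; for the composition $x;y$ this is the transitivity of $W$. In this paper $\setminus$ always denotes the operation above, never set difference. The operations $\setminus$ and $/$ are the left and right \emph{residuals} of composition. They are the best available form of division: for $z\subseteq W$,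
\[
z\subseteq x\setminus y\iff x;z\subseteq y,\qquad z\subseteq y/x\iff z;x\subseteq y .
\]
Indeed, both sides of the first equivalence say that $(w,u)\in x$ and $(u,v)\in z$ imply $(w,v)\in y$, and the second is its mirror image. If $W=U\times U$ and $x$ is a permutation of $U$, then $x\setminus y=x^{-1};y$ is honest division. If $W$ is the identity relation $\mathrm{Id}_U$, then composition is intersection and $x\setminus y=y/x$ is Boolean implication.

One special value of the residuals drives everything below. There is no constant for the identity among the operations, but for every $a\subseteq W$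
\begin{equation}\label{eq:id}
\mathrm{Id}_U\subseteq a\setminus a\qquad\text{and}\qquad \mathrm{Id}_U\subseteq a/a,
\end{equation}
because $(u,u)\in W$ and the implications in the definitions are trivial for $u=v$ and $x=y$. So an upper bound on $a\setminus a$ is a statement about every point of $U$.

Let $\tau^+=\{\cdot,+,;,\setminus,/,\bot,\top\}$, where $+$ is interpreted as union, $\bot$ as $\emptyset$ and $\top$ as $W$. For $\tau\subseteq\tau^+$ let $R(\tau)$ be the class of all $\tau$-algebras isomorphic to a family of subsets of some reflexive and transitive $W$ that is closed under the operations in $\tau$ (and contains the constants in $\tau$). Such an isomorphism is a \emph{representation}. The members of $R(\cdot,;,\setminus)$ and $R(\cdot,;,\setminus,/)$ are the \emph{representable lower semilattice-ordered residuated semigroups}, without and with the right residual. We write $x\le y$ for $x\cdot y=x$; for relations this is inclusion. We put $x^1=x$ and $x^{k+1}=x;x^k$, and bracket longer compositions to the right; composition is associative in every algebra that occurs in this paper.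

A \emph{quasiequation} is a universally quantified implication from a finite conjunction of equations to an equation, and a \emph{quasivariety} is a class axiomatized by quasiequations. Three known facts form the background. First, $R(\cdot,;,\setminus)$ and $R(\cdot,;,\setminus,/)$ are quasivarieties. Second, the equational theory of $R(\cdot,;,\setminus,/)$ is finitely based: the variety generated by this class is axiomatized by finitely many equations, and the free algebra of that variety is representable. Third, for every $k\ge1$ the quasiequation
\[
q_k:\qquad a\setminus a\le b;c\ \Rightarrow\ d\le d;b;[(c;b)\cdot(a\setminus a)]^k;c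
\]
holds in $R(\cdot,;,\setminus)$. Our proofs do not depend on the first two facts, and the third is reproved in Lemma~\ref{lem:valid}. The following problem comes from \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Can $R(\cdot,;,\setminus)$ and $R(\cdot,;,\setminus,/)$ be axiomatized by finitely many first-order sentences?}
\medskip

For a quasivariety this is the same as asking for finitely many quasiequations: if a set $\Sigma$ of quasiequations and a single sentence $\theta$ have the same models, then by compactness a finite subset of $\Sigma$ implies $\theta$ and so axiomatizes the class. The finite basis for the equations suggests a positive answer. But equations do not distinguish a representable algebra from its homomorphic images, whereas a quasiequation has a premise, and by \eqref{eq:id} the premise $a\setminus a\le b;c$ applies to every point, including the points that it produces itself. It can therefore be iterated.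

\begin{theorem}\label{thm:main}
The classes $R(\cdot,;,\setminus)$ and $R(\cdot,;,\setminus,/)$ are not finitely axiomatizable in first-order logic.
\end{theorem}

The laws that record the iteration are the following. For $k\ge1$ let
\[
s_k:\qquad a\setminus a\le b;c\ \Rightarrow\ d\le d;b^k;h_k;c^k,
\]
where $h_0=a\setminus a$ and $h_{j+1}=(c;h_j;b)\cdot(a\setminus a)$. Theorem~\ref{thm:main} is a consequence of a more precise statement.

\begin{theorem}\label{thm:strong}
There are finite $\tau^+$-algebras $A_n$ $(n\ge1)$ such that:
\begin{enumerate}
\item[(a)] the $(\cdot,;,\setminus)$-reduct of $A_n$ is not in $R(\cdot,;,\setminus)$, and its $(\cdot,;,/)$-reduct is not in $R(\cdot,;,/)$;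
\item[(b)] every nonprincipal ultraproduct of the $A_n$ is in $R(\tau^+)$; hence every first-order sentence true in $R(\tau^+)$ holds in $A_n$ for all but finitely many $n$;
\item[(c)] $A_n\models s_k$ if and only if $k<n$, and for $n\ge2$ every $q_k$ $(k\ge1)$ holds in $A_n$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(i)] For every $\tau$ with $\{\cdot,;,\setminus\}\subseteq\tau\subseteq\tau^+$ or $\{\cdot,;,/\}\subseteq\tau\subseteq\tau^+$, the class $R(\tau)$ is not finitely axiomatizable.
\item[(ii)] For $\{\cdot,;,\setminus\}\subseteq\tau\subseteq\tau^+$, the class $R(\tau)$ is not axiomatized by all the $q_k$ together with finitely many further sentences.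
\item[(iii)] For every $n\ge2$, the law $s_n$ does not follow from all the $q_k$ together with $s_1,\dots,s_{n-1}$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:walk} explains what the laws $s_k$ say. Section~\ref{sec:monoids} associates with each linear order $I$ an ordered monoid $M_I$ and its algebra of down-sets; $A_n$ is the case of the $n$-element order. Section~\ref{sec:laws} proves parts (a) and (c). The main work is in Section~\ref{sec:rep}: the algebra is representable as soon as $I$ begins with a copy of $\omega$. Section~\ref{sec:ultra} applies this to ultraproducts, and Section~\ref{sec:end} draws the conclusions.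

\section{The walk forced by $a\setminus a\le b;c$}\label{sec:walk}

Let $s_k'$ be the quasiequation obtained from $s_k$ by writing $a/a$ for $a\setminus a$ everywhere, including in the terms $h_j$.

\begin{lemma}\label{lem:valid}
For every $k\ge1$, the laws $s_k$ and $q_k$ hold in $R(\cdot,;,\setminus)$, and $s_k'$ holds in $R(\cdot,;,/)$.
\end{lemma}

\begin{proof}
Let $a,b,c,d$ be subsets of a reflexive and transitive relation $W$ on $U$ with $a\setminus a\subseteq b;c$, and let $(t,u_0)\in d$. By \eqref{eq:id}, $(u,u)\in b;c$ for every $u\in U$. So we can choose points $u_1,u_2,\dots$ one after another with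
\[
(u_j,u_{j+1})\in b\quad\text{and}\quad(u_{j+1},u_j)\in c\qquad(j\ge0).
\]
We claim that $(u_j,u_j)\in h_j$ for all $j$. For $j=0$ this is \eqref{eq:id}. If $(u_j,u_j)\in h_j$, then the path $u_{j+1},u_j,u_j,u_{j+1}$ shows $(u_{j+1},u_{j+1})\in c;h_j;b$, and this pair lies in $a\setminus a$ by \eqref{eq:id}. Now $(u_0,u_k)\in b^k$, $(u_k,u_k)\in h_k$ and $(u_k,u_0)\in c^k$, so $(t,u_0)\in d;b^k;h_k;c^k$. This proves $s_k$. Only \eqref{eq:id} was used about $a\setminus a$, so the argument also proves $s_k'$.

For $q_k$, the pair $(u_1,u_1)$ lies in $g=(c;b)\cdot(a\setminus a)$, hence in $g^k$, and the path $t,u_0,u_1,u_1,u_0$ shows $(t,u_0)\in d;b;g^k;c$.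
\end{proof}

The proof shows the difference between the two families. The law $q_k$ takes one step of the walk $u_0,u_1,u_2,\dots$ and then goes $k$ times around the loop at $u_1$. The law $s_k$ takes $k$ steps, and the term $h_j$ collects the loops at points that have $j$ steps behind them.

\begin{remark}
Reflexivity of $W$ is needed. Let $W$ be the strict order of $\mathbb{Q}$, let $b=c=W$, $d=\{(0,1)\}$, and let $a$ be arbitrary. The premise of $s_k$ and $q_k$ holds since $W;W=W$ by density, but $(0,1)\in d;T$ requires $(1,1)\in T$, which fails for every $T\subseteq W$.
\end{remark}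

In a representation, then, the premise together with $d\neq\emptyset$ makes every $h_k$ nonempty. This tells us what to look for: an algebra $A_n$ with least element $\bot$, absorbing for composition, in which the premise holds and
\[
h_0>h_1>\dots>h_{n-1}>h_n=\bot .
\]
Such an algebra is not representable. In an ultraproduct of the $A_n$ no $h_k$ is $\bot$, since $h_k\ne\bot$ in $A_n$ for all $n>k$, so this obstruction disappears. The difficulty is to make sure that there is no other obstruction. The walk involves only the two round trips ``$b$ then $c$'' and ``$c$ then $b$'', so we shall arrange that every composite that uses $b$ twice or $c$ twice carries no information at all.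

\section{Ordered monoids with a counter}\label{sec:monoids}

\subsection*{Algebras of down-sets}
An \emph{ordered monoid} is a monoid $M$ with a partial order such that $s\le t$ implies $rs\le rt$ and $sr\le tr$. A \emph{down-set} is a subset $X\subseteq M$ with $z\in X$ whenever $z\le x\in X$, and ${\downarrow}x=\{z:z\le x\}$. Let $\mathcal D(M)$ be the $\tau^+$-algebra of all down-sets of $M$, with $\cap$, $\cup$, $\bot=\emptyset$, $\top=M$ and
\begin{gather*}
X;Y=\{z:z\le xy\text{ for some }x\in X,\ y\in Y\},\\
X\setminus Y=\{z:xz\in Y\text{ for all }x\in X\},\qquad Y/X=\{z:zx\in Y\text{ for all }x\in X\}.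
\end{gather*}
These are down-sets: for $X\setminus Y$, if $z'\le z$ then $xz'\le xz$, and $Y$ is a down-set; for $Y/X$ multiply on the other side. The order $\le$ of $\mathcal D(M)$ is inclusion. By monotonicity, both $(X;Y);Z$ and $X;(Y;Z)$ consist of the elements below some $xyz$ with $x\in X$, $y\in Y$, $z\in Z$. So composition is associative, and in general
\begin{equation}\label{eq:down}
X_1;\cdots;X_r=\{z:z\le x_1\cdots x_r\text{ for some }x_i\in X_i\},\qquad {\downarrow}x_1;\cdots;{\downarrow}x_r={\downarrow}(x_1\cdots x_r).
\end{equation}
In particular a composition with an empty factor is empty.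

The intended picture is a set of points whose pairs $(u,v)$ carry labels $\lambda(u,v)\in M$ subject to the \emph{triangle inequality} $\lambda(u,v)\le\lambda(u,w)\lambda(w,v)$; the down-set $X$ stands for the relation formed by the pairs with label in $X$. A smaller label lies in more down-sets and so carries more information.

\subsection*{The monoids $M_I$}
Let $I$ be a linear order with least element $0$; its elements are called \emph{levels}. A string over the alphabet $\{\mathsf b,\mathsf c\}$ is \emph{good} if each letter occurs in it at most once. The good strings are the empty string $\varepsilon$ and $\mathsf b,\mathsf c,\mathsf{bc},\mathsf{cb}$. The elements of $M_I$ are a symbol $\infty$ and all expressions $\sigma(i_0,\dots,i_m)$ with $\sigma$ a good string of length $m$ and $i_0,\dots,i_m\in I$; we write $\varepsilon_i$ for $\varepsilon(i)$. Think of $\sigma(i_0,\dots,i_m)$ as a walk with steps named by the letters of $\sigma$, whose $r$th point has level at least $i_r$, and of $\infty$ as ``no information''. Walks are multiplied by gluing the last point of the first to the first point of the second: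
\[
\sigma(i_0,\dots,i_m)\,\rho(j_0,\dots,j_l)=\sigma\rho\,(i_0,\dots,i_{m-1},\max(i_m,j_0),j_1,\dots,j_l)
\]
if $\sigma\rho$ is good. The product is $\infty$ if $\sigma\rho$ is not good, and $s\infty=\infty s=\infty$ for all $s$. For example $\mathsf c(1,0)\,\varepsilon_j\,\mathsf b(0,1)=\mathsf{cb}(1,j,1)$ and $\mathsf b(0,1)\mathsf b(1,2)=\infty$. The relation $s\le t$ holds exactly in the following cases.
\begin{enumerate}
\item[(O1)] $s\le\infty$ for all $s$.
\item[(O2)] $\sigma(i_0,\dots,i_m)\le\sigma(j_0,\dots,j_m)$ if $i_r\ge j_r$ for all $r$.
\item[(O3)] $\varepsilon_p\le\mathsf{bc}(i,j,k)$ if $i,k\le p$ and every $q<j$ satisfies $q\le p$.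
\item[(O4)] $\varepsilon_p\le\mathsf{cb}(i,j,k)$ if $i,k\le p$ and $j<p$.
\end{enumerate}
If $p$ has an immediate successor $p+1$, the last condition in (O3) says $j\le p+1$; if $p$ is the greatest level, it always holds. Thus from a point of level $p$ the round trip $\mathsf{bc}$ may climb at most one level, and the round trip $\mathsf{cb}$ must descend. The next example shows how these two rules make the levels count the steps of the walk.

\begin{example}\label{ex:two}
Let two points $u,w$ carry labels $\lambda(u,u)=\varepsilon_p$, $\lambda(w,w)=\varepsilon_q$, $\lambda(u,w)=\mathsf b(i,j)$, $\lambda(w,u)=\mathsf c(k,l)$ that satisfy the triangle inequality. From $\mathsf b(i,j)\le\varepsilon_p\mathsf b(i,j)=\mathsf b(\max(p,i),j)$ we get $i\ge p$, and the three other triangles with a loop as a factor give $j\ge q$, $k\ge q$, $l\ge p$ in the same way. The round trips give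
\[
\varepsilon_p\le\mathsf{bc}(i,\max(j,k),l),\qquad\varepsilon_q\le\mathsf{cb}(k,\max(l,i),j),
\]
so $i,l\le p$ and $j,k\le q$. Hence the labels are $\mathsf b(p,q)$ and $\mathsf c(q,p)$, and the round trips read $\varepsilon_p\le\mathsf{bc}(p,q,p)$ and $\varepsilon_q\le\mathsf{cb}(q,p,q)$. The second says $p<q$, and the first says that no level lies strictly between them. A $\mathsf b$-step with a $\mathsf c$-step back raises the level by exactly one.

Now take $I=\{0<1\}$. Both $\varepsilon_0$ and $\varepsilon_1$ lie below $\mathsf b(0,0)\mathsf c(0,0)=\mathsf{bc}(0,0,0)$. If labels are to describe composition correctly, every point $u$ whose loop is labeled by some $\varepsilon_p$ needs a witness $w$ with $\lambda(u,w)\le\mathsf b(0,0)$ and $\lambda(w,u)\le\mathsf c(0,0)$, that is, with labels of the form above. For $p=0$ there is room: take $q=1$ and the labels $\mathsf b(0,1)$, $\mathsf c(1,0)$. But the new point has level $1$, and its own witness would need a level above $1$. The walk stops after one step. With levels $0,1,2,\dots$ it never stops.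
\end{example}

\begin{lemma}\label{lem:monoid}
\begin{enumerate}
\item[(a)] $M_I$ is an ordered monoid with identity $\varepsilon_0$ and greatest element $\infty$.
\item[(b)] $s\varepsilon_i\le s$ and $\varepsilon_is\le s$ for all $s\in M_I$ and $i\in I$.
\item[(c)] A product $s_1\cdots s_r$ equals $\infty$ if and only if some $s_i$ is $\infty$ or some letter occurs in two of the factors. Hence a product that equals $\infty$ still equals $\infty$ after its factors are permuted or further factors are inserted.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) \emph{Monoid.} Let $r,s,t\ne\infty$ have strings $\pi,\sigma,\rho$. If $\pi\sigma\rho$ is not good, then $(rs)t$ and $r(st)$ both become $\infty$, at the first or at the second multiplication. If it is good, so are $\pi\sigma$ and $\sigma\rho$, and both products list the coordinates of $r,s,t$ in order, with the two gluings carried out by $\max$; when $\sigma=\varepsilon$ the two gluings meet in one coordinate, which is the maximum of three levels under either bracketing. Products with a factor $\infty$ are $\infty$. Since $\max(0,i)=i$, the element $\varepsilon_0$ is the identity.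

\emph{Partial order.} Reflexivity follows from (O1) and (O2). Only $\infty$ lies above $\infty$, and no $\varepsilon_p$ lies above an element with string $\mathsf{bc}$ or $\mathsf{cb}$, so two elements below each other are both $\infty$ or are related by (O2) in both directions; this gives antisymmetry. Let $s\le t\le r$ with $r\neq\infty$; then $t\ne\infty$. The two relations are not both of type (O3) or (O4), since then $t$ would have a string of length two and also the empty string. If both are of type (O2), so is $s\le r$. Otherwise one is of type (O2) and one of type (O3) or (O4), and $s\le r$ holds because the conditions in (O3) and (O4) persist when $p$ increases and when $i,j,k$ decrease.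

\emph{Monotonicity.} Multiply a relation on the left by $s$. Type (O1) is preserved because $s\infty=\infty$. For type (O2) the two products are both $\infty$, or they have the same string and $\max$ preserves the inequalities between coordinates. For types (O3) and (O4), if $s=\varepsilon_q$ then $p$ and $i$ are replaced by $\max(q,p)$ and $\max(q,i)$, and the conditions persist. If $s$ is $\infty$ or contains a letter, then its product with the larger element, which contains both letters, is $\infty$. For multiplication on the right the same holds with $k$ in place of $i$.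

(b) We have $\varepsilon_i\le\varepsilon_0$ by (O2); multiply by $s$.

(c) If no factor is $\infty$, the product is $\infty$ exactly when the concatenation of the strings is not good. Each string is good, so this means that a letter occurs in two of them.
\end{proof}

To represent $\mathcal D(M_I)$ we must find a witness for every inequality $\lambda(u,v)\le xy$. The next lemma lists all informative factorizations of the labels met in Example~\ref{ex:two}.

\begin{lemma}\label{lem:factor}
Suppose that $0,1,\dots,p,p+1$ are the first $p+2$ elements of $I$. Let $x,y\in M_I$ with $xy\ne\infty$.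
\begin{enumerate}
\item[(A)] If $\varepsilon_p\le xy$, then \emph{(i)} $x\ge\varepsilon_p$ and $y\ge\varepsilon_p$, or \emph{(ii)} $x\ge\mathsf b(p,p+1)$ and $y\ge\mathsf c(p+1,p)$, or \emph{(iii)} $p\ge1$, $x\ge\mathsf c(p,p-1)$ and $y\ge\mathsf b(p-1,p)$.
\item[(B)] If $\mathsf b(p,p+1)\le xy$, then $x\ge\mathsf b(p,p+1)$ and $y\ge\varepsilon_{p+1}$, or $x\ge\varepsilon_p$ and $y\ge\mathsf b(p,p+1)$.
\item[(C)] If $\mathsf c(p+1,p)\le xy$, then $x\ge\mathsf c(p+1,p)$ and $y\ge\varepsilon_p$, or $x\ge\varepsilon_{p+1}$ and $y\ge\mathsf c(p+1,p)$.
\end{enumerate}
\end{lemma}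

\begin{proof}
(A) The string of $xy$ is $\varepsilon$, $\mathsf{bc}$ or $\mathsf{cb}$, and it is the concatenation of the strings of $x$ and $y$. Suppose first that $y=\varepsilon_l$. Then $\varepsilon_p\le x\varepsilon_l\le x$ by Lemma~\ref{lem:monoid}(b). The last coordinate of $xy$ is at least $l$, and each of (O2), (O3), (O4) bounds it by $p$, so $l\le p$ and $y\ge\varepsilon_p$. This is (i). If $x=\varepsilon_l$, use the first coordinate instead. In the remaining cases each factor has one letter. If $x=\mathsf b(i,j)$ and $y=\mathsf c(k,l)$, then $\varepsilon_p\le\mathsf{bc}(i,\max(j,k),l)$ gives $i,l\le p$ and $j,k\le p+1$, which is (ii). If $x=\mathsf c(i,j)$ and $y=\mathsf b(k,l)$, then $\varepsilon_p\le\mathsf{cb}(i,\max(j,k),l)$ gives $i,l\le p$ and $j,k<p$, so $p\ge1$ and $j,k\le p-1$, which is (iii).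

(B) The elements other than $\infty$ above $\mathsf b(p,p+1)$ are the $\mathsf b(i,j)$ with $i\le p$ and $j\le p+1$. Either $x=\mathsf b(i,j)$, $y=\varepsilon_l$ with $i\le p$ and $\max(j,l)\le p+1$, or $x=\varepsilon_l$, $y=\mathsf b(i,j)$ with $\max(l,i)\le p$ and $j\le p+1$.

(C) Here $xy=\mathsf c(i',j')$ with $i'\le p+1$ and $j'\le p$. Either $x=\mathsf c(i,j)$, $y=\varepsilon_l$ with $i\le p+1$ and $\max(j,l)\le p$, or $x=\varepsilon_l$, $y=\mathsf c(i,j)$ with $\max(l,i)\le p+1$ and $j\le p$.
\end{proof}

For $n\ge1$ let $I_n=\{0<1<\dots<n-1\}$, $M_n=M_{I_n}$ and $A_n=\mathcal D(M_n)$. The monoid $M_n$ is finite, so $A_n$ is a finite $\tau^+$-algebra.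

\section{The laws $s_k$ and $q_k$ in $A_n$}\label{sec:laws}

In $A_n$ let
\[
e={\downarrow}\varepsilon_0=\{\varepsilon_i:i<n\},\qquad\beta={\downarrow}\mathsf b(0,0),\qquad\gamma={\downarrow}\mathsf c(0,0).
\]

\begin{proposition}\label{prop:fail}
For $k\ge n$ the laws $s_k$ and $s_k'$ fail in $A_n$. Hence part (a) of Theorem~\ref{thm:strong} holds.
\end{proposition}

\begin{proof}
First, $e\setminus e=e/e=e$. Indeed, $\varepsilon_i\varepsilon_j=\varepsilon_{\max(i,j)}\in e$ shows that $e$ is contained in both residuals; and $z\in e\setminus e$ gives $z=\varepsilon_0z\in e$, while $z\in e/e$ gives $z=z\varepsilon_0\in e$. Put $a=d=e$, $b=\beta$, $c=\gamma$. By \eqref{eq:down}, $\beta;\gamma={\downarrow}\mathsf{bc}(0,0,0)$, which contains $\varepsilon_0$ by (O3) and therefore contains $e$. So the premise of $s_k$ holds.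

We claim that $h_j=\{\varepsilon_p:j\le p<n\}$ for $0\le j\le n$. For $j=0$ this says $h_0=e$. If the claim holds for some $j<n$, then $h_j={\downarrow}\varepsilon_j$, and \eqref{eq:down} gives
\[
\gamma;h_j;\beta={\downarrow}\bigl(\mathsf c(0,0)\,\varepsilon_j\,\mathsf b(0,0)\bigr)={\downarrow}\mathsf{cb}(0,j,0).
\]
By (O4) this set contains $\varepsilon_p$ if and only if $p>j$, and intersecting with $e$ gives the claim for $j+1$.

Thus $h_n=\emptyset$, and then $h_k=\emptyset$ for all $k\ge n$, since compositions with an empty factor are empty. For such $k$ the conclusion of $s_k$ reads $e\subseteq\emptyset$, which is false. As $e/e=e\setminus e$, the same values refute $s_k'$. Part (a) follows from Lemma~\ref{lem:valid}.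
\end{proof}

The intersection in $h_{j+1}$ is what keeps the count alive: it discards the elements with string $\mathsf{cb}$. Without it the second term would be $\gamma;\gamma;e;\beta;\beta$, which contains $\infty$ and equals $M_n$.

\begin{proposition}\label{prop:hold}
Let $n\ge2$. Then $q_k$ holds in $A_n$ for every $k\ge1$, and $s_k$ holds in $A_n$ for $1\le k<n$.
\end{proposition}

\begin{proof}
Let $a,b,c,d\in A_n$ with $a\setminus a\subseteq b;c$. Put $g=(c;b)\cdot(a\setminus a)$. Both conclusions have the form $d\subseteq d;T$, with $T=b;g^k;c$ for $q_k$ and $T=b^k;h_k;c^k$ for $s_k$. It suffices to show $\varepsilon_0\in T$, for then $z=z\varepsilon_0\in d;T$ for each $z\in d$.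

If $z\in a$ then $z\varepsilon_i\le z$ lies in $a$. So $e\subseteq a\setminus a$, the analogue of \eqref{eq:id}, and when we show that some $\varepsilon_i$ lies in $g$ or $h_{j+1}$ only the other side of the intersection needs attention. In particular $\varepsilon_0\in b;c$, say $\varepsilon_0\le xy$ with $x\in b$ and $y\in c$. Since $n\ge2$, Lemma~\ref{lem:factor}(A) applies with $p=0$, where case (iii) cannot occur. There are three cases, and we use \eqref{eq:down} throughout.

\emph{Case $xy=\infty$, and case $x,y\ge\varepsilon_0$.} In both cases every product whose factors are $x$, $y$ and $\varepsilon_0$, with $x$ and $y$ each occurring at least once, lies above $\varepsilon_0$: in the first case it is $\infty$ by Lemma~\ref{lem:monoid}(c), in the second it is above a power of $\varepsilon_0$. From $\varepsilon_0\le yx$ we get $\varepsilon_0\in g$, hence $\varepsilon_0=\varepsilon_0^k\in g^k$, and $\varepsilon_0\le x\varepsilon_0y$ gives $\varepsilon_0\in b;g^k;c$. From $\varepsilon_0\le y\varepsilon_0x$ we get $\varepsilon_0\in h_j$ for all $j$ by induction, and $\varepsilon_0\le x^k\varepsilon_0y^k$ gives $\varepsilon_0\in b^k;h_k;c^k$.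

\emph{Case $x\ge\mathsf b(0,1)$ and $y\ge\mathsf c(1,0)$.} By (O4) and (O3),
\begin{align}
y\,\varepsilon_j\,x&\ge\mathsf c(1,0)\,\varepsilon_j\,\mathsf b(0,1)=\mathsf{cb}(1,j,1)\ge\varepsilon_{j+1}\qquad(0\le j<n-1),\label{eq:up}\\
x\,\varepsilon_1\,y&\ge\mathsf b(0,1)\,\varepsilon_1\,\mathsf c(1,0)=\mathsf{bc}(0,1,0)\ge\varepsilon_0 .\label{eq:back}
\end{align}
For $q_k$: \eqref{eq:up} with $j=0$ says $yx\ge\varepsilon_1$, so $\varepsilon_1\in g$ and $\varepsilon_1=\varepsilon_1^k\in g^k$, and \eqref{eq:back} gives $\varepsilon_0\in b;g^k;c$. For $s_k$: by \eqref{eq:up} and induction, $\varepsilon_j\in h_j$ for $j\le n-1$, and here $k<n$ is used to get $\varepsilon_k\in h_k$. If $k=1$, \eqref{eq:back} gives $\varepsilon_0\in b;h_1;c$. If $k\ge2$, then $x^k\varepsilon_ky^k\ge\mathsf b(0,1)^k\varepsilon_k\mathsf c(1,0)^k=\infty\ge\varepsilon_0$.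
\end{proof}

Propositions~\ref{prop:fail} and~\ref{prop:hold} give part (c) of Theorem~\ref{thm:strong}, since $1\le k<n$ forces $n\ge2$.

\begin{remark}
The restriction $n\ge2$ is needed. In $A_1$ we have $(\gamma;\beta)\cdot(e\setminus e)={\downarrow}\mathsf{cb}(0,0,0)\cap\{\varepsilon_0\}=\emptyset$, so $q_1$ fails. This is no accident: in the presence of associativity, monotonicity of $;$ and $\cdot$, and the law $c\le c;(a\setminus a)$, which is valid by \eqref{eq:id}, $q_1$ implies $s_1$, because $(c;b)\cdot(a\setminus a)\le(c;(a\setminus a);b)\cdot(a\setminus a)=h_1$.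
\end{remark}

\section{Representing $\mathcal D(M_I)$ when the levels begin with $\omega$}\label{sec:rep}

\begin{theorem}\label{thm:rep}
If $\omega=\{0<1<2<\cdots\}$ is isomorphic to an initial segment of $I$, then $\mathcal D(M_I)\in R(\tau^+)$.
\end{theorem}

By Proposition~\ref{prop:fail} the conclusion fails for $I=I_n$. We first reduce the theorem to the construction of a labeled structure with enough witnesses.

\subsection*{Saturated networks}
Let $M$ be an ordered monoid. A \emph{network} over $M$ is a triple $(V,W,\lambda)$, where $W$ is a reflexive and transitive relation on the set $V$ and $\lambda\colon W\to M$ satisfies $\lambda(u,v)\le\lambda(u,w)\lambda(w,v)$ whenever $(u,w),(w,v)\in W$. We refer to this inequality as the \emph{triangle} $u,w,v$. Each pair $(u,v)\in W$ and all $x,y\in M$ give rise to three \emph{requirements}.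
\begin{enumerate}
\item[(R1)] If $\lambda(u,v)\le xy$, there is $w$ with $(u,w),(w,v)\in W$, $\lambda(u,w)\le x$ and $\lambda(w,v)\le y$.
\item[(R2)] There is $w$ with $(w,u)\in W$, $\lambda(w,u)\le x$ and $\lambda(w,v)=x\lambda(u,v)$.
\item[(R3)] There is $w$ with $(v,w)\in W$, $\lambda(v,w)\le x$ and $\lambda(u,w)=\lambda(u,v)x$.
\end{enumerate}
A network is \emph{saturated} if all its requirements are met. The equality in (R2) and (R3) matters: these witnesses must keep a pair out of a residual, so their labels must be as large as the triangle inequality allows.

\begin{lemma}\label{lem:saturated}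
Let $(V,W,\lambda)$ be a saturated network over $M$ in which $\lambda(u_0,u_0)$ is the identity of $M$ for some $u_0\in V$. Then $\varphi(X)=\{(u,v)\in W:\lambda(u,v)\in X\}$ is a representation of the $\tau^+$-algebra $\mathcal D(M)$.
\end{lemma}

\begin{proof}
As a preimage map, $\varphi$ preserves $\cap$ and $\cup$ and sends $\emptyset$ to $\emptyset$ and $M$ to $W$.

\emph{Composition.} If $(u,w)\in\varphi(X)$ and $(w,v)\in\varphi(Y)$, the triangle $u,w,v$ gives $\lambda(u,v)\in X;Y$. Conversely, if $\lambda(u,v)\le xy$ with $x\in X$ and $y\in Y$, then (R1) gives $w$ with $(u,w)\in\varphi(X)$ and $(w,v)\in\varphi(Y)$, since $X$ and $Y$ are down-sets.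

\emph{Residuals.} Let $(u,v)\in W$. If $\lambda(u,v)\in X\setminus Y$ and $(w,u)\in\varphi(X)$, then $(w,v)\in W$ and $\lambda(w,v)\le\lambda(w,u)\lambda(u,v)\in Y$, so $(w,v)\in\varphi(Y)$; hence $(u,v)\in\varphi(X)\setminus\varphi(Y)$. If $\lambda(u,v)\notin X\setminus Y$, choose $x\in X$ with $x\lambda(u,v)\notin Y$. The point $w$ given by (R2) has $(w,u)\in\varphi(X)$ and $(w,v)\notin\varphi(Y)$, so $(u,v)\notin\varphi(X)\setminus\varphi(Y)$. For $/$ reverse all pairs and products and use (R3).

\emph{Injectivity.} For $t\in M$, requirement (R2) for the pair $(u_0,u_0)$ and $x=t$ gives $w$ with $\lambda(w,u_0)=t\lambda(u_0,u_0)=t$. So $\lambda$ is onto $M$, and distinct sets have distinct preimages.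
\end{proof}

\subsection*{The ladder}
From now on $M=M_I$, and we identify $\omega$ with an initial segment of $I$. To meet an instance $\lambda(u,v)\le xy$ of (R1), the natural move is to add a point $w$, joined from each $z$ with $(z,u)\in W$ by the label $\lambda(z,u)x$ and to each $z$ with $(v,z)\in W$ by the label $y\lambda(v,z)$. Since $W$ must be reflexive, $w$ needs a loop, and the natural label is the identity $\varepsilon_0$. The trouble lies in the triangles $w,z,w$, which exist when $(v,u)\in W$ and demand $\varepsilon_0\le y\lambda(v,z)\lambda(z,u)x$. This can fail: for $u=v=z$ with loop $\varepsilon_p$, $x=\mathsf b(0,0)$ and $y=\mathsf c(0,0)$ the right side is $\mathsf{cb}(0,p,0)$, which is not above $\varepsilon_0$. By Example~\ref{ex:two} the witness has to sit at level $p+1$, and it calls for a witness at level $p+2$, and so on. We therefore never add a single point. We add it together with the whole sequence of witnesses that its loop will call for.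

The \emph{ladder} $L$ has the points $0,1,2,\dots$, all pairs of points as its relation, and the labels
\[
\ell(i,i)=\varepsilon_i,\quad\ell(i,i+1)=\mathsf b(i,i+1),\quad\ell(i+1,i)=\mathsf c(i+1,i),\quad\ell(i,j)=\infty\text{ if }|i-j|\ge2;
\]
see Figure~\ref{fig:ladder}. The hypothesis on $I$ enters the proof of Theorem~\ref{thm:rep} only here and in Lemma~\ref{lem:dichotomy}: all these levels exist, and $i+1$ is the immediate successor of $i$ in $I$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \x in {0,1,2,3} \node[circle,draw,inner sep=2pt] (p\x) at (2.8*\x,0) {$\x$};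
\node at (9.4,0) {$\cdots$};
\foreach \x in {0,1,2,3} \path[->] (p\x) edge[loop above] node {$\varepsilon_{\x}$} (p\x);
\foreach \x/\y in {0/1,1/2,2/3} {
  \path[->] (p\x) edge[bend left=20] node[above] {$\mathsf b(\x,\y)$} (p\y);
  \path[->] (p\y) edge[bend left=20] node[below] {$\mathsf c(\y,\x)$} (p\x);}
\end{tikzpicture}
\caption{The ladder $L$: the point $i$ has a loop labeled $\varepsilon_i$, one climbs by the letter $\mathsf b$ and descends by the letter $\mathsf c$, and every pair of points at distance at least two (not drawn) is labeled $\infty$.}\label{fig:ladder}
\end{figure}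

\begin{lemma}\label{lem:ladder}
The ladder is a network over $M$.
\end{lemma}

\begin{proof}
We check $\ell(i,k)\le\ell(i,j)\ell(j,k)$. If $j=i$ or $j=k$, equality holds, because $\ell(i,k)$ is $\infty$ or has first coordinate $i$ and last coordinate $k$. Let $i=k\ne j$. If $j=i+1$, the right side is $\mathsf{bc}(i,i+1,i)\ge\varepsilon_i$ by (O3). If $j=i-1$, it is $\mathsf{cb}(i,i-1,i)\ge\varepsilon_i$ by (O4). Otherwise it is $\infty$. If $i,j,k$ are distinct and neither factor is $\infty$, then both steps have length one and go in the same direction, so the two factors carry the same letter and the product is $\infty$.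
\end{proof}

\subsection*{Good networks}
A network is \emph{good} if $V$ is a disjoint union of copies of $L$, with $W$ and $\lambda$ inside each copy as in $L$, and if
\begin{equation}\label{eq:star}
\lambda(u,v)\lambda(v,u)=\infty\ \text{ whenever $u,v$ lie in different copies and }(u,v),(v,u)\in W .
\end{equation}
So informative round trips occur only inside a ladder. In a good network every loop is labeled by some $\varepsilon_i$, so Lemma~\ref{lem:monoid}(b) gives
\begin{equation}\label{eq:loop}
\lambda(u,u)s\le s\quad\text{and}\quad s\lambda(u,u)\le s\qquad(u\in V,\ s\in M).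
\end{equation}
The next lemma says that the dangerous instances of (R1) are already taken care of.

\begin{lemma}\label{lem:dichotomy}
In a good network let $(u,v)\in W$ and $\lambda(u,v)\le xy$. Then this instance of \emph{(R1)} is met, or $(v,u)\notin W$, or $y\lambda(v,u)x=\infty$.
\end{lemma}

\begin{proof}
Assume $(v,u)\in W$. If $u,v$ lie in different copies, then $\infty=\lambda(u,v)\lambda(v,u)\le xy\lambda(v,u)$ by \eqref{eq:star}, so $xy\lambda(v,u)=\infty$, and Lemma~\ref{lem:monoid}(c) gives $y\lambda(v,u)x=\infty$. If $xy=\infty$, Lemma~\ref{lem:monoid}(c) gives the same conclusion.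

It remains to consider $u,v$ in one copy and $xy\ne\infty$. Then $\lambda(u,v)\neq\infty$, so $u$ and $v$ are equal or adjacent. We name points by their positions in the copy and apply Lemma~\ref{lem:factor}. If $u=v=p$, then $\lambda(u,v)=\varepsilon_p$, and $w=p$, $w=p+1$, $w=p-1$ is a witness in the cases (i), (ii), (iii) of (A) respectively, since in each case the two lower bounds for $x$ and $y$ are $\ell(p,w)$ and $\ell(w,p)$. If $(u,v)=(p,p+1)$ or $(u,v)=(p+1,p)$, we use (B) or (C). In the first alternative the lower bounds are $\lambda(u,v)$ and $\lambda(v,v)$, so $w=v$ is a witness; in the second they are $\lambda(u,u)$ and $\lambda(u,v)$, so $w=u$ is a witness.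
\end{proof}

A network $(V',W',\lambda')$ \emph{extends} $(V,W,\lambda)$ if $V\subseteq V'$, $W=W'\cap(V\times V)$, and $\lambda'$ agrees with $\lambda$ on $W$. All remaining requirements are met by one construction.

\begin{lemma}\label{lem:attach}
Let $(V,W,\lambda)$ be a good network, $u,v\in V$ and $x,y\in M$. Let $V'$ consist of $V$ and a new copy $\{w_k:k\in\omega\}$ of $L$. Consider, for $z\in V$ and $k\in\omega$, the pairs
\begin{align*}
\text{incoming:}&\quad(z,w_k)\ \text{ for }(z,u)\in W,&&\lambda'(z,w_k)=\lambda(z,u)\,x\,\ell(0,k);\\
\text{outgoing:}&\quad(w_k,z)\ \text{ for }(v,z)\in W,&&\lambda'(w_k,z)=\ell(k,0)\,y\,\lambda(v,z).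
\end{align*}
Let $W'$ consist of $W$, all pairs of new points, labeled $\lambda'(w_j,w_k)=\ell(j,k)$, and either
\begin{enumerate}
\item[(a)] the incoming pairs only, or
\item[(b)] the outgoing pairs only, or
\item[(c)] both kinds, where we assume that $(u,v)\in W$, $\lambda(u,v)\le xy$, and either $(v,u)\notin W$ or $y\lambda(v,u)x=\infty$.
\end{enumerate}
Then $(V',W',\lambda')$, with $\lambda'=\lambda$ on $W$, is a good network extending $(V,W,\lambda)$.
\end{lemma}

\begin{proof}
The relation $W'$ is reflexive. For each path of two $W'$-pairs we show that its ends form a $W'$-pair and that the triangle holds. Paths of three old points or three new points are covered by the hypothesis and by Lemma~\ref{lem:ladder}. Six types remain; $z,z'$ are old points.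

\emph{Type $z,z',w_k$.} From $(z,z'),(z',u)\in W$ we get $(z,u)\in W$, and $\lambda(z,u)\,x\,\ell(0,k)\le\lambda(z,z')\lambda(z',u)\,x\,\ell(0,k)$.

\emph{Type $z,w_j,w_k$.} The condition $(z,u)\in W$ does not depend on the index, and $\lambda(z,u)\,x\,\ell(0,k)\le\lambda(z,u)\,x\,\ell(0,j)\ell(j,k)$.

\emph{Type $w_k,z,z'$.} From $(v,z),(z,z')\in W$ we get $(v,z')\in W$, and $\ell(k,0)\,y\,\lambda(v,z')\le\ell(k,0)\,y\,\lambda(v,z)\lambda(z,z')$.

\emph{Type $w_j,w_k,z$.} Here $(v,z)\in W$, and $\ell(j,0)\,y\,\lambda(v,z)\le\ell(j,k)\ell(k,0)\,y\,\lambda(v,z)$.

The last two types use an incoming and an outgoing pair, so they occur only in case (c).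

\emph{Type $z,w_k,z'$.} From $(z,u),(u,v),(v,z')\in W$ we get $(z,z')\in W$. Since $\varepsilon_0=\ell(0,0)\le\ell(0,k)\ell(k,0)$,
\begin{align*}
\lambda(z,z')&\le\lambda(z,u)\lambda(u,v)\lambda(v,z')\le\lambda(z,u)\,x\,\varepsilon_0\,y\,\lambda(v,z')\\
&\le\lambda(z,u)\,x\,\ell(0,k)\,\ell(k,0)\,y\,\lambda(v,z')=\lambda'(z,w_k)\lambda'(w_k,z').
\end{align*}

\emph{Type $w_j,z,w_k$.} The ends are new points, so they form a $W'$-pair. From $(v,z),(z,u)\in W$ we get $(v,u)\in W$, so $y\lambda(v,u)x=\infty$ by assumption, and
\[
\lambda'(w_j,z)\lambda'(z,w_k)=\ell(j,0)\,y\,\lambda(v,z)\lambda(z,u)\,x\,\ell(0,k)\ge\ell(j,0)\,y\,\lambda(v,u)\,x\,\ell(0,k)=\infty .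
\]

So we have a network, and it extends the old one. For \eqref{eq:star}, let $z$ be old with $(z,w_k),(w_k,z)\in W'$. The last display with $j=k$ gives $\lambda'(w_k,z)\lambda'(z,w_k)=\infty$, and the product in the other order is $\infty$ by Lemma~\ref{lem:monoid}(c).
\end{proof}

\begin{lemma}\label{lem:step}
Every requirement of a good network is met in some good extension.
\end{lemma}

\begin{proof}
Let $(u,v)\in W$ and $x,y\in M$. In each case the witness is the bottom point $w_0$ of a new ladder; recall that $\ell(0,0)=\varepsilon_0$ is the identity.

(R1) If $\lambda(u,v)\le xy$ and the requirement is not yet met, Lemma~\ref{lem:dichotomy} provides the assumption of Lemma~\ref{lem:attach}(c). Then $\lambda'(u,w_0)=\lambda(u,u)x\le x$ and $\lambda'(w_0,v)=y\lambda(v,v)\le y$ by \eqref{eq:loop}.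

(R2) Apply Lemma~\ref{lem:attach}(b) with $u$ and $x$ in the roles of $v$ and $y$, so that $\lambda'(w_0,z)=x\lambda(u,z)$ for $(u,z)\in W$. Then $\lambda'(w_0,u)=x\lambda(u,u)\le x$ and $\lambda'(w_0,v)=x\lambda(u,v)$.

(R3) Apply Lemma~\ref{lem:attach}(a) with $v$ in the role of $u$, so that $\lambda'(z,w_0)=\lambda(z,v)x$ for $(z,v)\in W$. Then $\lambda'(v,w_0)=\lambda(v,v)x\le x$ and $\lambda'(u,w_0)=\lambda(u,v)x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rep}]
An extension does not change $W$ or $\lambda$ on old points, so a requirement of a network is also one of each extension, and once met it stays met. We use extensions that add whole copies of $L$. The union of a chain of such extensions is a good network, since each triangle and each instance of \eqref{eq:star} involves at most three points and so lies in one member of the chain.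

Given a good network $N$, enumerate its requirements as $(\rho_\alpha)_{\alpha<\kappa}$ for some ordinal $\kappa$. Put $N_0=N$, let $N_{\alpha+1}$ be a good extension of $N_\alpha$ in which $\rho_\alpha$ is met (Lemma~\ref{lem:step}), and take unions at limit ordinals. Then $N^+=N_\kappa$ is a good extension of $N$ that meets all requirements of $N$. Let $N^{(0)}=L$, $N^{(m+1)}=(N^{(m)})^+$, and let $N^{(\omega)}$ be the union. Each requirement of $N^{(\omega)}$ concerns a pair of points of some $N^{(m)}$ and is met in $N^{(m+1)}$. So $N^{(\omega)}$ is saturated. The point $0$ of the first ladder has the loop $\varepsilon_0$, and Lemma~\ref{lem:saturated} applies.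
\end{proof}

\section{Ultraproducts of the $A_n$}\label{sec:ultra}

We recall the standard facts. An \emph{ultrafilter} on $\mathbb N=\{1,2,\dots\}$ is a family $\mathcal U$ of subsets of $\mathbb N$ that is closed under supersets and finite intersections and contains exactly one of each set and its complement. If a finite union belongs to $\mathcal U$, so does one of its members. The ultrafilter is \emph{nonprincipal} if it contains no finite set; every infinite subset of $\mathbb N$ belongs to some nonprincipal ultrafilter. We say that a property holds for \emph{almost all} $n$ if the set of such $n$ is in $\mathcal U$. The \emph{ultraproduct} $\prod B_n/\mathcal U$ of structures $B_n$ consists of the classes $[t_n]$ of sequences with $t_n\in B_n$, two sequences being identified if they agree for almost all $n$; operations are computed coordinatewise and relations hold if they hold for almost all $n$. \emph{\L o\'s's theorem} says that a first-order formula holds of $[t_n],[t'_n],\dots$ in the ultraproduct if and only if it holds of $t_n,t'_n,\dots$ in $B_n$ for almost all $n$.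

Fix a nonprincipal $\mathcal U$ and let $P=\prod A_n/\mathcal U$, $M^*=\prod M_n/\mathcal U$ and $I^*=\prod I_n/\mathcal U$. By \L o\'s's theorem $M^*$ is an ordered monoid and $I^*$ is a linear order with a least element. The ultraproduct $P$ is not given as an algebra of down-sets, so we first embed it in one and then recognize the monoid.

\begin{lemma}\label{lem:embed}
The map $[X_n]\mapsto\widehat X=\{[m_n]\in M^*:m_n\in X_n\text{ for almost all }n\}$ is an embedding of $\tau^+$-algebras $P\to\mathcal D(M^*)$.
\end{lemma}

\begin{proof}
Changing $(X_n)$ or $(m_n)$ on a set outside $\mathcal U$ does not affect the condition, so the map is well defined. If $[m'_n]\le[m_n]\in\widehat X$, then $m'_n\le m_n\in X_n$ for almost all $n$, so $\widehat X$ is a down-set. The constants are preserved, $\cap$ is preserved because $\mathcal U$ is closed under intersections and supersets, and $\cup$ by the property of finite unions. Below, a sequence chosen for almost all $n$ is completed arbitrarily.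

\emph{Composition.} The class $[m_n]$ is in the image of $[X_n;Y_n]$ if and only if for almost all $n$ there are $x_n\in X_n$, $y_n\in Y_n$ with $m_n\le x_ny_n$, and this holds if and only if $[m_n]\le[x_n][y_n]$ for some $[x_n]\in\widehat X$ and $[y_n]\in\widehat Y$.

\emph{Residuals.} If $z_n\in X_n\setminus Y_n$ for almost all $n$ and $[x_n]\in\widehat X$, then $x_nz_n\in Y_n$ for almost all $n$; so $[z_n]\in\widehat X\setminus\widehat Y$. Otherwise $z_n\notin X_n\setminus Y_n$ for almost all $n$, and we choose $x_n\in X_n$ with $x_nz_n\notin Y_n$; then $[x_n]\in\widehat X$ and $[x_n][z_n]\notin\widehat Y$, so $[z_n]\notin\widehat X\setminus\widehat Y$. For $/$ reverse the products.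

\emph{Injectivity.} If $[X_n]\ne[Y_n]$, then, after interchanging the two if necessary, for almost all $n$ there is $m_n\in X_n$ with $m_n\notin Y_n$. Then $[m_n]\in\widehat X$ and $[m_n]\notin\widehat Y$.
\end{proof}

\begin{lemma}\label{lem:iso}
The ordered monoids $M^*$ and $M_{I^*}$ are isomorphic, and $\omega$ is isomorphic to an initial segment of $I^*$.
\end{lemma}

\begin{proof}
An element of $M_n$ has one of six types: it is $\infty$, or it has one of the five good strings. So for $[m_n]\in M^*$ exactly one type is the type of $m_n$ for almost all $n$. Send $[m_n]$ to $\infty$ if this type is $\infty$, and to $\sigma([i_{0,n}],\dots,[i_{r,n}])$ if $m_n=\sigma(i_{0,n},\dots,i_{r,n})$ for almost all $n$. Two sequences agree for almost all $n$ if and only if their types and each of their finitely many coordinates do, so the map is well defined and injective; choosing representatives of the coordinates shows that it is onto. The type of a product depends only on the types of the factors, and its coordinates are coordinates of the factors or maxima of two of them. For each pair of types, $s\le t$ is a fixed first-order condition on the coordinates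 in the language of linear orders, read off from (O1)--(O4). By \L o\'s's theorem for $I^*$, the map preserves products and preserves and reflects the order.

For $k\in\omega$ let $k^*\in I^*$ be the class of a sequence equal to $k$ for all $n>k$. Since $\mathcal U$ is nonprincipal, it contains all cofinite sets, so $k^*$ is well defined and $j<k$ implies $j^*<k^*$. If $[i_n]\le k^*$, then $i_n\in\{0,\dots,k\}$ for almost all $n$, so $i_n=j$ for one $j\le k$ and almost all $n$, that is, $[i_n]=j^*$. Hence $\{k^*:k\in\omega\}$ is an initial segment.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]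
By Lemma~\ref{lem:iso} and Theorem~\ref{thm:rep}, $\mathcal D(M^*)\cong\mathcal D(M_{I^*})$ is in $R(\tau^+)$. A representation restricts to any subalgebra, so $P\in R(\tau^+)$ by Lemma~\ref{lem:embed}. Now let $\theta$ be a sentence true in $R(\tau^+)$ and suppose that it fails in $A_n$ for all $n$ in an infinite set $S$. Take $\mathcal U$ nonprincipal with $S\in\mathcal U$. By \L o\'s's theorem $\theta$ fails in the corresponding ultraproduct, which is in $R(\tau^+)$, a contradiction.
\end{proof}

With Section~\ref{sec:laws}, this completes the proof of Theorem~\ref{thm:strong}.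

\section{Non-finite axiomatizability}\label{sec:end}

\begin{proof}[Proof of Corollary~\ref{cor:main} and Theorem~\ref{thm:main}]
If $\tau\subseteq\tau'\subseteq\tau^+$, a representation of a $\tau'$-algebra is also a representation of its $\tau$-reduct. This has two consequences for $\tau$ as in (i). First, the $\tau$-reduct of $A_n$ is not in $R(\tau)$ for any $n$, by Theorem~\ref{thm:strong}(a). Second, every $\tau$-sentence true in $R(\tau)$ is true in $R(\tau^+)$, and so holds in $A_n$ for all but finitely many $n$ by Theorem~\ref{thm:strong}(b).

(i) Suppose that a finite set $\Sigma$ of sentences axiomatizes $R(\tau)$. Each member of $\Sigma$ has finitely many exceptions, so for large $n$ the $\tau$-reduct of $A_n$ satisfies $\Sigma$ and lies in $R(\tau)$, a contradiction. The cases $\tau=\{\cdot,;,\setminus\}$ and $\tau=\{\cdot,;,\setminus,/\}$ are Theorem~\ref{thm:main}.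

(ii) Suppose that all the $q_k$ together with a finite set $\Sigma$ axiomatize $R(\tau)$. For large $n$ the algebra $A_n$ satisfies $\Sigma$ as before, and it satisfies all the $q_k$ by Theorem~\ref{thm:strong}(c) once $n\ge2$. Again its $\tau$-reduct would lie in $R(\tau)$.

(iii) For $n\ge2$, Theorem~\ref{thm:strong}(c) says that $A_n$ satisfies all the $q_k$ and $s_1,\dots,s_{n-1}$, but not $s_n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{The equational theories of representable residuated semigroups},
\texttt{http://www.dcs.bbk.ac.uk/\textasciitilde{}szabolcs/Mik-Synt-rev.pdf}.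

\end{thebibliography}
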